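# Infinitely many associated primes in one fiber of a smooth map

Throughout, rings are commutative with identity and Noetherian, except that the ring $\Lambda$ of differential operators in Section 8 is not commutative. For an ideal $J$ of $S$ and an $S$-module $M$, $H^i_J(M)$ is local cohomology with support in $J$. It is computed by the Čech complex on any finite set of generators of $J$:
$$0\to M\to\bigoplus_a M_{g_a}\to\bigoplus_{a<b}M_{g_ag_b}\to\cdots .$$

## 1. Two small cokernels over $k[t]$

Let $k$ be a field, $C=k[x,y,u,v]$, and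
$$F=(xv-yu)(xv-tyu)=x^2v^2-(1+t)\,xyuv+t\,y^2u^2\in C[t],\qquad B=C[t]/(F). \tag{1}$$
We compute part of $E=H^2_{(u,v)}(B)$ by hand.

Recall that for a polynomial ring $A[z_1,\dots,z_n]$ one has $H^j_{(z_1,\dots,z_n)}(A[z_1,\dots,z_n])=0$ for $j\ne n$, while $H^n$ is the free $A$-module on the inverse monomials $z_1^{-\alpha_1}\cdots z_n^{-\alpha_n}$ with all $\alpha_i\ge1$. Multiplication by $z_i$ raises the exponent of $z_i$ by one, and the product is $0$ once an exponent reaches $0$. So $H:=H^2_{(u,v)}(C[t])$ has $k[t]$-basis $x^iy^ju^{-\alpha}v^{-\beta}$ with $i,j\ge0$ and $\alpha,\beta\ge1$. The sequence $0\to C[t]\xrightarrow{F}C[t]\to B\to0$ and $H^3_{(u,v)}(C[t])=0$ give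
$$E=H/FH .$$

Grade by $\mathbb Z^3$ with
$$\deg x=(1,0,0),\quad \deg v=(0,1,0),\quad \deg y=(0,0,1),\quad \deg u=(1,1,-1),\quad \deg t=0 .$$
Both $xv$ and $yu$ have degree $(1,1,0)$, so $F$ is homogeneous of degree $(2,2,0)$, and
$$\deg\bigl(x^iy^ju^{-\alpha}v^{-\beta}\bigr)=(i-\alpha,\,-\alpha-\beta,\,j+\alpha). \tag{2}$$
Hence $E$ is graded, each graded piece is a $k[t]$-module, and $E_\delta$ is the cokernel of $F:H_{\delta-(2,2,0)}\to H_\delta$.

**Degree $(0,-2,2)$.** By (2), $i=\alpha$ and $\beta=j=2-\alpha$, so the only basis element of $H$ is $e_1=xyu^{-1}v^{-1}$. In degree $(-2,-4,2)$ we need $i=\alpha-2\ge0$, $\beta=4-\alpha\ge1$ and $j=2-\alpha\ge0$, so the only basis element is $u^{-2}v^{-2}$. Now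
$$F\cdot u^{-2}v^{-2}=-(1+t)e_1,$$
since $x^2v^2$ kills the power of $v$ and $y^2u^2$ kills the power of $u$. So $E_{(0,-2,2)}\cong k[t]/(1+t)$. Moreover $ue_1=ve_1=0$ already in $H$. Also $xe_1=0$ in $E$, because $F\cdot yu^{-1}v^{-3}=x^2yu^{-1}v^{-1}=xe_1$. Finally
$$F\cdot yu^{-2}v^{-2}=-(1+t)\,ye_1,\qquad F\cdot xu^{-3}v^{-1}=t\,ye_1,$$
so in $E$ we get $ye_1=(1+t)ye_1-t\,ye_1=0$. The nonzero class $e_1$ therefore has as annihilator the maximal ideal $(x,y,u,v,1+t)$ of $B$.

**Degree $(0,-3,3)$.** The basis of $H$ is $e_1=xy^2u^{-1}v^{-2}$, $e_2=x^2yu^{-2}v^{-1}$, and the source has basis $w_2=yu^{-2}v^{-3}$, $w_3=xu^{-3}v^{-2}$. One finds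
$$Fw_2=e_2-(1+t)e_1,\qquad Fw_3=-(1+t)e_2+te_1 .$$
In $E$ the first relation gives $e_2=(1+t)e_1$, and then the second gives $0=\bigl((1+t)^2-t\bigr)e_1=(1+t+t^2)e_1$. So $E_{(0,-3,3)}\cong k[t]/(1+t+t^2)$.

The pattern is visible: the polynomials are $1+t+\dots+t^{d-1}$, so the roots of unity appear, one degree after another, as points of the line $x=y=u=v=0$ in $\operatorname{Spec}B$.

## 2. All roots of unity on one line

Put $p_d=1+t+\dots+t^{d-1}$ for $d\ge1$, and $p_0=0$. For $d\ge 1$ we have
$$p_{d+1}=(1+t)p_d-t\,p_{d-1},\qquad p_{d+1}=1+t\,p_d, \tag{3}$$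
where the first identity says $p_{d+1}-p_d=t(p_d-p_{d-1})$, that is, $t^d=t\cdot t^{d-1}$.

**Lemma 1.** For every $d\ge2$ we have $E_{(0,-d,d)}\cong k[t]/(p_d)$, and $x$ and $y$ kill $E_{(0,-d,d)}$.

*Proof.* **Step 1: the piece itself.** By (2), $H_{(0,-d,d)}$ has basis
$$e_\alpha=x^\alpha y^{d-\alpha}u^{-\alpha}v^{-(d-\alpha)}\quad(1\le\alpha\le d-1),$$
and the source $H_{(-2,-d-2,d)}$ has basis $w_\alpha=x^{\alpha-2}y^{d-\alpha}u^{-\alpha}v^{-(d+2-\alpha)}$, $2\le\alpha\le d$. Multiplying term by term, with $e_0=e_d=0$,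
$$Fw_\alpha=e_\alpha-(1+t)e_{\alpha-1}+t\,e_{\alpha-2}.$$
The elements $e_1,Fw_2,\dots,Fw_{d-1}$ form another basis of the free module $H_{(0,-d,d)}$, because the change of basis is unitriangular. So the quotient by $Fw_2,\dots,Fw_{d-1}$ is free on $e_1$, and by (3) the image of $e_\alpha$ in it is $p_\alpha e_1$ for $0\le\alpha\le d-1$. The last relation $Fw_d$ becomes $\bigl(-(1+t)p_{d-1}+tp_{d-2}\bigr)e_1=-p_d\,e_1$. Hence $E_{(0,-d,d)}\cong k[t]/(p_d)$, generated by $e_1$.

**Step 2: $x$ kills it, because the target degree is zero.** By (2), $H_{(1,-d,d)}$ has basis $e'_\alpha=x^{\alpha+1}y^{d-\alpha}u^{-\alpha}v^{-(d-\alpha)}$, $1\le\alpha\le d-1$. The source $H_{(-1,-d-2,d)}$ has basis $w'_\alpha=x^{\alpha-1}y^{d-\alpha}u^{-\alpha}v^{-(d+2-\alpha)}$, now with $1\le\alpha\le d$. We have $Fw'_\alpha=e'_\alpha-(1+t)e'_{\alpha-1}+te'_{\alpha-2}$, with $e'_\alpha=0$ for $\alpha\le0$ and for $\alpha=d$. The elements $Fw'_1,\dots,Fw'_{d-1}$ are unitriangular in the $e'_\alpha$, so $F$ is surjective and $E_{(1,-d,d)}=0$.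

**Step 3: $y$ kills it, for the same reason.** $H_{(0,-d,d+1)}$ has basis $e''_\alpha=x^\alpha y^{d+1-\alpha}u^{-\alpha}v^{-(d-\alpha)}$, $1\le\alpha\le d-1$. The source $H_{(-2,-d-2,d+1)}$ has basis $w''_\alpha=x^{\alpha-2}y^{d+1-\alpha}u^{-\alpha}v^{-(d+2-\alpha)}$, $2\le\alpha\le d+1$. Again $Fw''_\alpha=e''_\alpha-(1+t)e''_{\alpha-1}+te''_{\alpha-2}$, with $e''_\alpha=0$ for $\alpha\le0$ and for $\alpha\ge d$. As in Step 1, the relations with $\alpha\le d$ give $e''_\alpha=p_\alpha e''_1$ for $1\le \alpha\le d-1$ and $p_d\,e''_1=0$. The extra relation $\alpha=d+1$ says $t\,e''_{d-1}=0$, that is, $t\,p_{d-1}e''_1=0$. Since $p_d=1+tp_{d-1}$, subtracting gives $e''_1=0$. So $E_{(0,-d,d+1)}=0$. $\square$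

**Proposition 2.** For every $d\ge2$ and every irreducible factor $\pi$ of $p_d$ in $k[t]$ there is $0\ne\eta\in E$ with $x\eta=y\eta=\pi(t)\eta=0$. Consequently $\mathfrak Q_\pi=(x,y,u,v,\pi(t))$ lies in $\operatorname{Ass}_BE$. Infinitely many $\pi$ occur.

*Proof.* Take $\eta=(p_d/\pi)e_1$ in $E_{(0,-d,d)}\cong k[t]/(p_d)$. It is nonzero, killed by $\pi$, and killed by $x$ and $y$ by Lemma 1. Every element of $E$ is killed by a power of $(u,v)$. So the nonzero finitely generated module $B\eta$ is killed by $x,y,\pi(t)$ and a power of $(u,v)$, and it has an associated prime, which must contain $(x,y,u,v,\pi(t))$. That ideal is maximal, because $F\in(x,y)$ and so $B/(x,y,u,v,\pi(t))=k[t]/(\pi)$. Hence it is that associated prime.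

Every root of unity $\zeta\neq1$ in $\bar k$ with $\zeta^d=1$ is a root of $p_d$. There are infinitely many roots of unity in $\bar k$, and each $\pi$ has finitely many roots. $\square$

## 3. Primes over one point of a smooth family

The primes $\mathfrak Q_\pi$ lie on one line but over different points of $\operatorname{Spec}k[t]$, and $t$ is a genuine parameter of the equation $F$. Suppose instead that the line were a fiber of a *smooth* map. Locally, the structure of a smooth map does not vary along its fiber. Could infinitely many associated primes of a local cohomology module still sit in one fiber?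

For a ring map $R\to S$ and a prime $P$ of $R$, write $S_P=(R\setminus P)^{-1}S$. A prime $Q$ of $S$ *lies over* $P$ if its contraction to $R$ is $P$. In $R[\tau]$ with $P$ maximal and $R/P=k$, the closed points over $P$ are the primes $(P,\pi(\tau))$ with $\pi\in k[\tau]$ irreducible.

The following statement is the conjecture under discussion. The problem comes from "Support of local cohomology modules over hypersurfaces and rings with FFRT".

**Conjecture.** Let $S$ be smooth over a Noetherian ring $R$ and let $P$ be a prime ideal of $R$. Suppose that $S_P$ is flat over $R_P$ and the fiber $(R_P/PR_P)\otimes_RS$ is regular. Then for all integers $i$ and all ideals $J$ of $S$, the set of primes in $\operatorname{Ass}_S(H^i_J(S))$ that lie over $P$ is finite.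

Let us try easy cases. If $i=0$, then $H^0_J(S)\subseteq S$ is finitely generated, so it has finitely many associated primes. If $R\to S$ is étale, the fibers are finite and there is nothing to prove. If $R$ is a field and $S=R[\tau]$, the only interesting module is $H^1_{(g)}(S)=S_g/S$ with $g\ne 0$, whose associated primes are generated by prime factors of $g$.

A more instructive case is $J=J_0S$ with $J_0$ an ideal of $R$. By flatness $H^i_J(S)=H^i_{J_0}(R)\otimes_RS$, and for a flat map of Noetherian rings $\operatorname{Ass}_S(M\otimes_RS)=\bigcup_{\mathfrak p\in\operatorname{Ass}M}\operatorname{Ass}_S(S/\mathfrak pS)$. The nonzero elements of $R/\mathfrak p$ are nonzerodivisors on the flat module $S/\mathfrak pS$, so all primes in $\operatorname{Ass}_S(S/\mathfrak pS)$ lie over $\mathfrak p$. Those over $P$ therefore belong to the finite set $\operatorname{Ass}_S(S/PS)$. So a counterexample needs an ideal $J$ that really involves the fiber coordinates.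

Here are the results of these notes.

**Theorem A.** Let $k$ be any field,
$$R=\frac{k[x,y,X,Y,u,v]}{\bigl(xY-yX,\ (xv-yu)(xv-Yu)\bigr)},\quad P=(x,y,X,Y,u,v)R,\quad S=R[\tau],\quad J=(u,v,X-\tau x,Y-\tau y)S .$$
Then $(P,\pi(\tau))S\in\operatorname{Ass}_SH^3_J(S)$ for every irreducible $\pi\in k[\tau]$ dividing some $1+\tau+\dots+\tau^{d-1}$, $d\ge2$. There are infinitely many such primes, and all lie over $P$. Here $S$ is smooth over $R$, $S_P$ is $R_P$-flat, the fiber $k[\tau]$ is regular, and $R$ is a complete intersection of dimension $4$. So the conjecture is false.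

**Theorem B.** Let $k$ be any field,
$$R'=\frac{k[x,y,X,Y,u,v,p,q]}{\bigl(xY-yX,\ pq+(xv-yu)(xv-Yu)\bigr)},\quad S'=R'[\tau],\quad J'=(u,v,q,X-\tau x,Y-\tau y)S'.$$
Then $R'$ is a normal complete intersection domain of dimension $6$. With $\mathfrak m=(x,y,X,Y,u,v,p,q)R'$, infinitely many primes $(\mathfrak m,\pi(\tau))S'$, all over $\mathfrak m$, lie in $\operatorname{Ass}_{S'}H^4_{J'}(S')$. So the conjecture also fails for a normal complete intersection domain.

**Theorem C.** Let $S$ be smooth over a Noetherian ring $R$ and $P$ a prime with $\dim R_P\le1$. Then for all $i$ and all $J$, only finitely many primes in $\operatorname{Ass}_SH^i_J(S)$ lie over $P$.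

By the étale case, the relative dimension $1$ in Theorems A and B is minimal.

## 4. Hiding the parameter $t$ from the base

Start from $B$ and $E$ and try to make $t$ a fiber coordinate. The direct attempt is to add a variable $\tau$ and force $\tau=t$ through the ideal: consider $H^3_{(u,v,\tau-t)}(B[\tau])$. We shall see in Section 5 (formula (6)) that it contains a copy of $E$ on which $\tau$ acts as $t$, so each $(\mathfrak Q_\pi,\tau-t)$ is an associated prime. But this prime contracts to $\mathfrak Q_\pi$ in $B$. The primes lie over different points, and as long as the base contains the function $t$, it separates them.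

So the base should be a ring that does not contain $t$, but over which $F$ can still be written. Let $X=tx$, $Y=ty$. Then
$$F=(xv-yu)(xv-Yu)\in k[x,y,tx,ty,u,v]=:G .$$
This is the ring $G$ with $F$ in it, and $R=G/FG$ is the ring of Theorem A. All of $x,y,tx,ty,u,v$ vanish modulo $\mathfrak Q_\pi$, so *every* $\mathfrak Q_\pi$ contracts to the single point $P$.

There is a price. First, $\tau-t$ is not in $R[\tau]$. Only its multiples $x(\tau-t)$ and $y(\tau-t)$ are available, up to sign $X-\tau x$ and $Y-\tau y$, and these also vanish on the unwanted component $x=y=0$. Second, $R\to B$ is neither injective nor surjective. For example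
$$tF=(Xv-Yu)(xv-Yu)\in G$$
is zero in $B$, but it is not in $FG$, since $C[t]$ is a domain and $t\notin G$.

Both defects are harmless for the following reason. The rings $G$ and $C[t]$ agree after inverting $x$ or $y$, so the error modules $L$ are $(x,y)$-torsion. On $L[\tau]$ the ideal $J$ has the same effect as $(u,v,tx,ty)$, in which $\tau$ no longer appears. So the local cohomology of the errors is *free* over $k[\tau]$. The classes we want to transport are killed by $\pi(\tau)$, hence *torsion* over $k[\tau]$. A torsion class maps to zero in a torsion-free module, so it lifts.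

## 5. The transfer proposition

We set this up once for both theorems. Let $C=k[x,y,\mathbf u,\mathbf p]$ with $\mathbf u=(u_1,\dots,u_n)$, $n\ge1$, and $\mathbf p=(p_1,\dots,p_m)$, $m\ge0$. Grade $C[t]$ by
$$\omega(t)=1,\qquad \omega(x)=\omega(y)=-1,\qquad \omega(\mathbf u)=\omega(\mathbf p)=0,$$
and for $\varepsilon\ge0$ put
$$G=\bigoplus_{\omega\le0}C[t]_\omega,\qquad G_\varepsilon=\bigoplus_{\omega\le\varepsilon}C[t]_\omega,\qquad D=k[tx,ty,\mathbf u,\mathbf p]\subseteq C[t]_0 .$$
For instance $txy=(tx)y$ has $\omega=-1$ and lies in $G$, while $t^2x$ has $\omega=1$ and does not.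

**Structure of $G$.** A monomial $t^ax^iy^j$ with $a\le i+j$ is a product of factors $x,y,tx,ty$, so $G=k[x,y,tx,ty,\mathbf u,\mathbf p]$. Moreover
$$G\cong k[x,y,X,Y,\mathbf u,\mathbf p]/(xY-yX),\qquad X\mapsto tx,\ Y\mapsto ty .$$
Indeed this is a surjection onto $G$. The source is a domain, since $xY-yX$ is linear in $x$ with coprime coefficients, and it has dimension $n+m+3$. The ring $G$ has the same dimension because its fraction field is $k(x,y,t,\mathbf u,\mathbf p)$. A surjection between finitely generated domains of equal dimension is an isomorphism.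

**The quotients.** For $\omega\ge0$ we have $C[t]_\omega=t^\omega D$, since $t^{\omega+i+j}x^iy^j=t^\omega(tx)^i(ty)^j$. Hence
$$C[t]/G=\bigoplus_{\omega\ge1}t^\omega D,\qquad C[t]/G_\varepsilon=\bigoplus_{\omega>\varepsilon}t^\omega D,\qquad G_\varepsilon/G=\bigoplus_{1\le\omega\le\varepsilon}t^\omega D \tag{4}$$
are free modules over the polynomial ring $D$. All three are $(x,y)$-torsion (each element is killed by a power of $(x,y)$), because $x$ and $y$ lower $\omega$.

Now let $0\ne F\in G$ be a non-unit whose top $\omega$-degree is $-\varepsilon\le0$, and put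
$$B=C[t]/(F),\quad R=G/FG,\quad S=R[\tau],\quad J=(\mathbf u,\ tx-\tau x,\ ty-\tau y)S .$$
There are natural maps $R\to B$ and $S\to B[\tau]$. Local cohomology does not depend on the ring over which a module is considered, so $H_J$ makes sense for all $G[\tau]$-modules.

**Proposition 3.**
(a) $H^{n+1}_J(S)\to H^{n+1}_J(B[\tau])$ is injective, and its image contains every element killed by a nonzero element of $k[\tau]$.
(b) Let $E=H^n_{(\mathbf u)}(B)$, made a $B[\tau]$-module by letting $\tau$ act as $t$. There is a $B[\tau]$-linear injection $E\hookrightarrow H^{n+1}_J(B[\tau])$.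
(c) If $\mathfrak Q\in\operatorname{Ass}_BE$ and $\mathfrak Q\cap k[t]\ne0$, then the kernel of $S\to B/\mathfrak Q$, $\tau\mapsto t$, lies in $\operatorname{Ass}_SH^{n+1}_J(S)$.

*Proof of (a).* **Step 1: local cohomology of $(x,y)$-torsion modules is free over $k[\tau]$.** If every element of $M$ is killed by a power of $g$, then $M_g=0$, and the long exact sequence
$$\cdots\to H^{j-1}_{\mathfrak a}(M_g)\to H^j_{\mathfrak a+(g)}(M)\to H^j_{\mathfrak a}(M)\to H^j_{\mathfrak a}(M_g)\to\cdots$$
shows $H^j_{\mathfrak a+(g)}(M)=H^j_{\mathfrak a}(M)$. So for an $(x,y)$-torsion $G$-module $L$ we may add $x,y$ to an ideal or drop them. Since $J+(x,y)$ is generated by $\mathbf u,x,y,tx,ty$,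
$$H^j_J(L[\tau])=H^j_{(\mathbf u,x,y,tx,ty)}(L[\tau])=H^j_{(\mathbf u,tx,ty)}(L)\otimes_kk[\tau]. \tag{5}$$
In particular this is torsion-free over $k[\tau]$. If $L$ is free over $D$, it vanishes for $j\ne n+2$, because $\mathbf u,tx,ty$ are $n+2$ of the variables of the polynomial ring $D$ and local cohomology commutes with direct sums.

**Step 2: measure the difference between $R$ and $B$.** Top $\omega$-forms multiply in the domain $C[t]$, so $Fh\in G$ if and only if $h\in G_\varepsilon$. Thus $FC[t]\cap G=FG_\varepsilon$. Let $\bar R=G/FG_\varepsilon$ be the image of $R$ in $B$. We have exact sequences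
$$0\to K_0\to R\to\bar R\to0,\qquad K_0=FG_\varepsilon/FG\cong G_\varepsilon/G,$$
$$0\to\bar R\to B\to B/\bar R\to0,\qquad 0\to C[t]/G_\varepsilon\xrightarrow{F}C[t]/G\to B/\bar R\to0 .$$
For the last one, $B/\bar R=C[t]/(G+FC[t])$, so the kernel of $C[t]/G\to B/\bar R$ is $FC[t]/(FC[t]\cap G)=FC[t]/FG_\varepsilon\cong C[t]/G_\varepsilon$. The modules $K_0$ and $B/\bar R$ are $(x,y)$-torsion.

**Step 3: vanishing.** By (4), $K_0$ is free over $D$, so Step 1 gives $H^j_J(K_0[\tau])=0$ for $j\le n+1$. The last sequence gives, for each $j$, an exact sequence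
$$H^j_J((C[t]/G)[\tau])\to H^j_J((B/\bar R)[\tau])\to H^{j+1}_J((C[t]/G_\varepsilon)[\tau]),$$
and for $j\le n$ both outer terms vanish by Step 1. So $H^j_J((B/\bar R)[\tau])=0$ for $j\le n$.

**Step 4: compare.** The long exact sequences now read
$$0\to H^{n+1}_J(S)\to H^{n+1}_J(\bar R[\tau])\to H^{n+2}_J(K_0[\tau]),$$
$$0\to H^{n+1}_J(\bar R[\tau])\to H^{n+1}_J(B[\tau])\to H^{n+1}_J((B/\bar R)[\tau]).$$
The composite $H^{n+1}_J(S)\to H^{n+1}_J(B[\tau])$ is injective. Let $\xi\in H^{n+1}_J(B[\tau])$ with $g(\tau)\xi=0$, $g\ne0$. Its image in $H^{n+1}_J((B/\bar R)[\tau])$ is killed by $g$ in a $k[\tau]$-torsion-free module (Step 1), so it is zero and $\xi$ comes from some $\xi'\in H^{n+1}_J(\bar R[\tau])$. By injectivity $g\xi'=0$. The same argument with the torsion-free module $H^{n+2}_J(K_0[\tau])$ lifts $\xi'$ to $H^{n+1}_J(S)$.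

*Proof of (b).* **Step 1: the two components of $V(J)$ over $B$.** Put $s=\tau-t$. Then $B[\tau]=B[s]$ and $JB[\tau]=(\mathbf u,sx,sy)$. With $\mathfrak a=(\mathbf u,s)$ (the wanted component) and $\mathfrak b=(\mathbf u,x,y)$ (the unwanted one), $V(JB[\tau])=V(\mathfrak a)\cup V(\mathfrak b)$. Local cohomology depends only on the radical of the ideal, so Mayer–Vietoris gives an exact sequence
$$H^{n+1}_{\mathfrak a+\mathfrak b}(B[s])\to H^{n+1}_{\mathfrak a}(B[s])\oplus H^{n+1}_{\mathfrak b}(B[s])\to H^{n+1}_J(B[\tau]).$$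

**Step 2: compute with the variable $s$.** Let $\mathfrak c$ be an ideal of $B$. In the long exact sequence
$$H^q_{\mathfrak c}(B[s])\to H^q_{\mathfrak c}(B[s,s^{-1}])\to H^{q+1}_{(\mathfrak c,s)}(B[s])\to H^{q+1}_{\mathfrak c}(B[s])\to H^{q+1}_{\mathfrak c}(B[s,s^{-1}])$$
the first and last maps are $H^{*}_{\mathfrak c}(B)[s]\to H^{*}_{\mathfrak c}(B)[s,s^{-1}]$, which are injective. Hence
$$H^{q+1}_{(\mathfrak c,s)}(B[s])=H^q_{\mathfrak c}(B)[s,s^{-1}]/H^q_{\mathfrak c}(B)[s]. \tag{6}$$

**Step 3: the overlap contributes nothing.** Since $H^j_{(x,y,\mathbf u)}(C[t])=0$ for $j\le n+1$, the sequence $0\to C[t]\xrightarrow{F}C[t]\to B\to0$ gives $H^n_{(x,y,\mathbf u)}(B)=0$. By (6) with $\mathfrak c=(x,y,\mathbf u)$ and $q=n$, $H^{n+1}_{\mathfrak a+\mathfrak b}(B[s])=0$.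

**Step 4: embed $E$.** By Steps 1 and 3, $H^{n+1}_{\mathfrak a}(B[s])$ injects into $H^{n+1}_J(B[\tau])$. By (6) with $\mathfrak c=(\mathbf u)$ it equals $E[s,s^{-1}]/E[s]$. The map $\eta\mapsto\eta s^{-1}$ identifies $E$ with the submodule of elements killed by $s$, on which $\tau=t+s$ acts as $t$.

*Proof of (c).* Choose $\eta\in E$ with $\operatorname{Ann}_B\eta=\mathfrak Q$ and let $\xi$ be its image under (b). Since $\tau$ acts on $\xi$ as $t$, $\operatorname{Ann}_S\xi$ is the kernel of $S\to B/\mathfrak Q$, $\tau\mapsto t$, which is prime. If $0\ne g(t)\in\mathfrak Q$, then $g(\tau)\xi=0$, so by (a) $\xi$ comes from an element of $H^{n+1}_J(S)$. As the map in (a) is injective and $S$-linear, that element has the same annihilator. $\square$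

## 6. The hypersurface $(xv-yu)(xv-Yu)=0$ in the cone $xY=yX$

*Proof of Theorem A.* Apply Section 5 with $n=2$, $m=0$, $\mathbf u=(u,v)$ and $F$ from (1).

**Step 1: the set-up fits.** The terms $x^2v^2$ and $xyuv$ of $F$ have $\omega=-2$, and $t\,xyuv$ and $t\,y^2u^2$ have $\omega=-1$. So $F\in G$ and $\varepsilon=1$. With $X=tx$, $Y=ty$ we have $F=(xv-yu)(xv-Yu)$, so $G/FG$ is the ring $R$ of Theorem A, and $J=(u,v,X-\tau x,Y-\tau y)$ up to signs of generators.

**Step 2: the primes.** Let $\pi$ be an irreducible factor of some $p_d$, $d\ge2$. By Proposition 2, $\mathfrak Q_\pi=(x,y,u,v,\pi(t))\in\operatorname{Ass}_BE$, and $0\neq\pi(t)\in\mathfrak Q_\pi\cap k[t]$. Proposition 3(c) says that the kernel of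
$$S=R[\tau]\to B/\mathfrak Q_\pi=k[t]/(\pi),\qquad x,y,X,Y,u,v\mapsto0,\quad\tau\mapsto t,$$
lies in $\operatorname{Ass}_SH^3_J(S)$. This kernel is $(P,\pi(\tau))S$, and it contracts to the maximal ideal $P$. Infinitely many $\pi$ occur by Proposition 2.

**Step 3: the hypotheses of the conjecture.** $S=R[\tau]$ is smooth over $R$, hence flat, and the fiber over $P$ is $k[\tau]$, which is regular. The polynomial $xY-yX$ is prime and $F\ne0$ in the quotient domain $G$, so the two relations form a regular sequence in a polynomial ring in $6$ variables, and $R$ is a complete intersection of dimension $4$. Both relations vanish at the origin, so $\dim R_P=4$ as well. $\blacksquare$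

Localizing at $R\setminus P$ gives the same for the local ring $R_P$ and $R_P[\tau]$, since primes over $P$ survive. If $k$ is algebraic over a finite field, every nonzero element of $\bar k$ is a root of unity, so every irreducible $\pi\ne\tau$ divides some $p_d(\tau)$. This includes $\tau-1$: take $d$ divisible by the characteristic, so that $p_d(1)=d=0$. In that case every closed point of the fiber $\mathbb A^1_k$ other than the origin is an associated prime.

## 7. A normal domain: adding $pq$

The ring $R$ of Theorem A is not a domain, because its second relation factors. Replacing $F$ by $F'=pq+F$ repairs this, and the classes of Section 2 survive in the new module.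

*Proof of Theorem B.* Apply Section 5 with $n=3$, $\mathbf u=(u,v,q)$, $\mathbf p=(p)$. Now $F'$ has top $\omega$-form $pq$, of degree $0$, so $\varepsilon=0$. Write $C'=C[p,q]$ with $C=k[x,y,u,v]$, $B'=C'[t]/(F')$, and $G'$ for the ring $G$ of this setting. Then $R'=G'/F'G'$, and $J'$ is the corresponding ideal.

**Step 1: $R'$ is a complete intersection domain of dimension $6$.** Since $\varepsilon=0$, $F'C'[t]\cap G'=F'G'$, so $R'\subseteq B'$. As a polynomial in $p$, $F'$ is linear with leading coefficient the prime $q$ and constant term $F$, and $q\nmid F$. So $F'$ is irreducible, $B'$ is a domain, and so is $R'$. Finally $R'$ is a quotient of a polynomial ring in $8$ variables by a regular sequence of length $2$ ($G'$ is a domain and $F'\ne0$), so it is a complete intersection of dimension $6$. In particular it is Cohen–Macaulay and satisfies Serre's condition $S_2$.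

**Step 2: $R'$ satisfies $R_1$, hence is normal.** Consider the Jacobian matrix of $g_1=xY-yX$ and $g_2=pq+(xv-yu)(xv-Yu)$. The partials of $g_1$ in $x,y,X,Y$ are $Y,-X,-y,x$, and those in $p,q$ are $0$. The partials of $g_2$ in $p,q$ are $q,p$. So up to sign the $2\times2$ minors include $qz$ and $pz$ for $z\in\{x,y,X,Y\}$, and the common zero locus of all minors is contained in $V(x,y,X,Y)\cup V(p,q)$. In $\operatorname{Spec}R'$ the first set is $\{pq=0\}\subset\mathbb A^4$, of dimension $3$. The second is $V(F)$ in the spectrum of the $5$-dimensional domain $k[x,y,X,Y,u,v]/(xY-yX)$, with $F\ne0$, so it has dimension $4$. Hence outside a closed set of codimension at least $2$ in the $6$-dimensional affine domain $R'$, the Jacobian criterion shows that $R'$ is smooth over $k$. So $R'$ satisfies $R_1$, and by Serre's criterion it is normal.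

**Step 3: embed $E$ into $E'=H^3_{(u,v,q)}(B')$.** With $H,E$ from Section 1,
$$E'=H'/F'H',\qquad H'=H^3_{(u,v,q)}(C'[t])=\bigoplus_{i\ge0,\,j\ge1}H\,p^iq^{-j}.$$
Since $q\cdot q^{-1}=0$ here, $F'\cdot hq^{-1}=(Fh)q^{-1}$. So $h\mapsto hq^{-1}$ induces a $C[t]$-linear map $\theta:E\to E'$. It is injective: grade by $\deg p=1$, $\deg q=-1$, all other variables in degree $0$. Then $F'$ is homogeneous of degree $0$, and $Hp^iq^{-j}$ has degree $i+j$, so $H'_1=Hq^{-1}$. If $hq^{-1}\in F'H'$, then comparing parts of degree $1$ gives $hq^{-1}=F'\cdot h_1q^{-1}=(Fh_1)q^{-1}$ for some $h_1\in H$, so $h\in FH$.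

**Step 4: $p$ acts nilpotently on each element of $\theta(E)$.** For $0\le i\le l-1$,
$$F'\cdot F^ih\,p^{l-1-i}q^{-2-i}=F^ih\,p^{l-i}q^{-1-i}+F^{i+1}h\,p^{l-1-i}q^{-2-i}.$$
So modulo $F'H'$ each term on the right is minus the other, and chaining $i=0,\dots,l-1$ gives
$$p^l\,hq^{-1}\equiv(-1)^lF^lh\,q^{-1-l}\pmod{F'H'} .$$
As $F\in(u,v)$ and $h$ is killed by a power of $(u,v)$, $F^lh=0$ for large $l$.

**Step 5: the primes.** For $\eta$ as in Proposition 2, $\theta(\eta)\ne0$ is killed by $x,y,\pi(t)$ and by powers of $u,v,q,p$. The ideal $(x,y,u,v,q,p,\pi(t))$ of $B'$ is maximal with residue field $k[t]/(\pi)$. So, as in Proposition 2, it is an associated prime of $B'\theta(\eta)\subseteq E'$. It contains $\pi(t)\neq 0$, so Proposition 3(c) with $n=3$ gives $(\mathfrak m,\pi(\tau))S'\in\operatorname{Ass}_{S'}H^4_{J'}(S')$ for each of the infinitely many $\pi$. All these primes lie over $\mathfrak m$. $\blacksquare$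

## 8. Finiteness when $\dim R_P\le1$

The proof of Theorem C uses divided-power differential operators along the fibers: over the residue field they force finite length, and in dimension one a single nonzerodivisor reduces everything to that case.

**Reduction to a presentation.** Localizing at $P$, assume that $R$ is local with maximal ideal $P$ and residue field $\kappa$. A smooth map is, Zariski locally on the source, standard smooth (Stacks Project, section "Smooth ring maps"). $\operatorname{Spec}S$ is quasi-compact, and local cohomology and $\operatorname{Ass}$ commute with localization. So assume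
$$S=R[x_1,\dots,x_n,y_1,\dots,y_r]/(f_1,\dots,f_r),\qquad\det(\partial f_i/\partial y_j)\in S^\times . \tag{7}$$
For $h\in S$ the ring $S_h$ has the same form: add a variable $y_{r+1}$ and the equation $y_{r+1}h-1=0$. The new determinant is the old one times $h$, a unit in $S_h$.

### 8.1. Divided-power operators

The ring $S$ is étale over $R[x]=R[x_1,\dots,x_n]$. So the identity of $S$ lifts uniquely, step by step through the rings $S[\epsilon]/(\epsilon)^N$, to an $R$-algebra map
$$\Phi:S\to S[[\epsilon_1,\dots,\epsilon_n]],\qquad x_i\mapsto x_i+\epsilon_i,\qquad\Phi\equiv\mathrm{id}\bmod(\epsilon).$$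
Write $\Phi(s)=\sum_\beta D^{[\beta]}(s)\epsilon^\beta$. Then $D^{[0]}=1$, the $D^{[\beta]}$ are $R$-linear, and
$$D^{[\beta]}(ss')=\sum_{\beta'+\beta''=\beta}D^{[\beta']}(s)D^{[\beta'']}(s'),\qquad D^{[\beta]}D^{[\gamma]}=\binom{\beta+\gamma}{\beta}D^{[\beta+\gamma]}. \tag{8}$$
The first rule holds because $\Phi$ is a ring map. For the second, apply $\Phi$ with variables $\epsilon$ and then $\Phi$ with variables $\epsilon'$ to the coefficients. The result is a ring map $S\to S[[\epsilon,\epsilon']]$ lifting the identity with $x\mapsto x+\epsilon+\epsilon'$. Substituting $\epsilon+\epsilon'$ into $\Phi$ gives another such map, so by uniqueness they agree. The coefficient of $\epsilon'^\beta\epsilon^\gamma$ is $D^{[\beta]}D^{[\gamma]}(s)$ in the first and $\binom{\beta+\gamma}{\beta}D^{[\beta+\gamma]}(s)$ in the second. Again by uniqueness, the $D^{[\beta]}$ are compatible with $S\to S_h$ and with base change in $R$.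

*Examples.* On $S=R[x]$ one has $D^{[\beta]}x^\alpha=\binom\alpha\beta x^{\alpha-\beta}$. On $S=R[x,y]/(xy-1)$ with $n=r=1$, $\Phi(y)=(x+\epsilon)^{-1}=\sum_b(-1)^by^{b+1}\epsilon^b$, so $D^{[b]}y=(-1)^by^{b+1}$.

**Definition.** $\mathcal M$ is the category of $S$-modules $M$ with $R$-linear operators $D^{[\beta]}$ such that $D^{[0]}=1$, the composition rule in (8) holds, and $D^{[\beta]}(sm)=\sum_{\beta'+\beta''=\beta}D^{[\beta']}(s)D^{[\beta'']}(m)$. Its maps are the $S$-linear maps that commute with all $D^{[\beta]}$. It is abelian, with the usual kernels and cokernels.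

For an $R$-module $N$ and $h\in S$, the module $S_h\otimes_RN$ with the operators $D^{[\beta]}\otimes1$ lies in $\mathcal M$, and localization maps are maps in $\mathcal M$. So the Čech complex for $H^i_J(S\otimes_RN)$ is a complex in $\mathcal M$, functorial in $N$. Each $S_h$ is flat over $R$, so short exact sequences in $N$ give long exact sequences in $\mathcal M$. Multiplication by an element of $R$ is an endomorphism in $\mathcal M$.

### 8.2. Finite length in $\mathcal M$ bounds the associated primes

**Lemma 4.** If $M\in\mathcal M$ has finite length in $\mathcal M$, then $|\operatorname{Ass}_SM|\le\operatorname{length}M$.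

*Proof.* **Step 1: for a prime $Q$ of $S$, $\Gamma_Q(M)$ is a subobject.** We show that $Q^Nm=0$ implies $Q^{N+|\beta|}D^{[\beta]}m=0$, by induction on $b=|\beta|$. The case $b=0$ is the hypothesis. Let $s$ be a product of $N+b$ elements of $Q$. Since $sm=0$,
$$0=D^{[\beta]}(sm)=sD^{[\beta]}m+\sum_{0\ne\beta'\le\beta}D^{[\beta']}(s)\,D^{[\beta-\beta']}m .$$
Expanding $D^{[\beta']}$ of a product of $N+b$ factors by the Leibniz rule, at most $|\beta'|$ factors are differentiated in each term, so $D^{[\beta']}(s)\in Q^{N+b-|\beta'|}$. By induction this kills $D^{[\beta-\beta']}m$. So $sD^{[\beta]}m=0$.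

**Step 2: a simple object has at most one associated prime.** Let $M$ be simple and $Q,Q'\in\operatorname{Ass}M$. Then $\Gamma_Q(M)$ and $\Gamma_{Q'}(M)$ are nonzero subobjects, so both equal $M$. An element with annihilator $Q'$ is killed by a power of $Q$, so $Q\subseteq Q'$. By symmetry $Q=Q'$.

**Step 3.** The general case follows by induction on length, from $\operatorname{Ass}M\subseteq\operatorname{Ass}M'\cup\operatorname{Ass}M''$ for an exact sequence $0\to M'\to M\to M''\to0$. $\square$

### 8.3. A Bernstein inequality in every characteristic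

Let $\Lambda=\bigoplus_{\alpha,\beta}\kappa\,x^\alpha D^{[\beta]}$ be the ring of differential operators of $\kappa[x_1,\dots,x_n]$, and
$$F_j=\operatorname{span}_\kappa\{x^\alpha D^{[\beta]}:|\alpha|+|\beta|\le j\}$$
(these are vector spaces; the polynomial $F$ plays no role in this section). From $D^{[\beta]}x^\alpha=\sum_\gamma\binom\alpha\gamma x^{\alpha-\gamma}D^{[\beta-\gamma]}$ and (8) we get $F_aF_b\subseteq F_{a+b}$, and counting exponents gives $\dim F_j=\binom{2n+j}{2n}$.

**Lemma 5.** If $M$ is a $\Lambda$-module, $0\ne m\in M$ and $0\ne\delta\in F_j$, then $\delta F_jm\ne0$.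

*Proof.* Induct on $j$. For $j=0$, $\delta$ is a nonzero scalar. Let $j\ge1$ and suppose $\delta F_jm=0$.

**Case 1: some $D^{[\beta]}$ with $\beta_i>0$ occurs in $\delta$.** We have $[x^\alpha D^{[\beta]},x_i]=x^\alpha D^{[\beta-e_i]}$, which is $0$ when $\beta_i=0$. Distinct basis elements with $\beta_i>0$ go to distinct basis elements, so $0\ne[\delta,x_i]\in F_{j-1}$. For $w\in F_{j-1}m$ both $x_iw$ and $w$ lie in $F_jm$, so $[\delta,x_i]w=\delta x_iw-x_i\delta w=0$. This contradicts the induction hypothesis.

**Case 2: $\delta=f\in\kappa[x]$ with $\deg f\le j$.** Choose $\beta$ with $|\beta|=\deg f$ such that $x^\beta$ has coefficient $c\ne0$ in $f$. Then, as operators,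
$$\sum_{\beta'\le\beta}(-1)^{|\beta'|}D^{[\beta-\beta']}\circ f\circ D^{[\beta']}=D^{[\beta]}(f)=c .$$
Indeed, the Leibniz and composition rules turn the left side into
$$\sum_{\gamma\le\beta}D^{[\gamma]}(f)\Bigl(\sum_{\beta'\le\beta-\gamma}(-1)^{|\beta'|}\binom{\beta-\gamma}{\beta'}\Bigr)D^{[\beta-\gamma]},$$
and the inner sum is $\prod_i(1-1)^{(\beta-\gamma)_i}$, which is $0$ unless $\gamma=\beta$. Also $D^{[\beta]}x^\alpha=0$ for every monomial $x^\alpha\ne x^\beta$ of degree at most $|\beta|$, so $D^{[\beta]}(f)=c$. Apply the identity to $m$: each $D^{[\beta']}m$ lies in $F_jm$ because $|\beta'|\le j$, so $f$ kills it. Hence $cm=0$, a contradiction. $\square$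

**Corollary 6.** Let $M=\bigcup_{j\ge0}M_j$ be a $\Lambda$-module with increasing finite-dimensional subspaces $M_j$ such that $F_aM_j\subseteq M_{a+j}$ and $\dim M_j\le c_1(j+1)^n$. Then $M$ has finite length over $\Lambda$.

*Proof.* Let $0=N_0\subsetneq N_1\subsetneq\dots\subsetneq N_l=M$ be a chain of submodules. Let $d_i(j)$ be the dimension of the image of $M_j\cap N_i$ in $N_i/N_{i-1}$, so that $\sum_id_i(j)=\dim M_j$. Choose $0\ne m_i\in N_i/N_{i-1}$, and $j_0$ such that all $m_i$ have filtration level at most $j_0$. By Lemma 5 the map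
$$F_j\to\operatorname{Hom}_\kappa(F_jm_i,F_{2j}m_i),\qquad\delta\mapsto(w\mapsto\delta w),$$
is injective, and both spaces $F_jm_i\subseteq F_{2j}m_i$ have level at most $j_0+2j$. Hence $d_i(j_0+2j)^2\ge\binom{2n+j}{2n}\ge j^{2n}/(2n)!$. Taking square roots and summing over $i$,
$$\frac{l\,j^n}{\sqrt{(2n)!}}\le c_1(j_0+2j+1)^n\quad\text{for all }j\ge1,$$
and $j\to\infty$ gives $l\le2^nc_1\sqrt{(2n)!}$. So chain lengths are bounded. $\square$

### 8.4. The closed fiber has finite length

**Lemma 7.** $H^i_J(S\otimes_R\kappa)$ has finite length in $\mathcal M$ for all $i$ and $J$.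

*Proof.* **Step 1: reduce to one ring.** By the Čech complex, $H^i_J(S\otimes\kappa)$ is a subquotient in $\mathcal M$ of a finite direct sum of rings $A=(S\otimes\kappa)_h$. Each has the form $A=\kappa[x,y]/(f_1,\dots,f_r)$ as in (7) over $\kappa$ (with new $r$ and $f_i$). By the Leibniz and composition rules $A$ is a $\Lambda$-module, and subobjects in $\mathcal M$ are $\Lambda$-submodules. So it suffices that $A$ has finite length over $\Lambda$. By Corollary 6 we need a filtration.

**Step 2: the filtration by degree.** Let $A_{\le m}$ be the span of products of at most $m$ of the generators $x_i,y_j$. Since $A$ is étale over $\kappa[x_1,\dots,x_n]$, $\dim A\le n$, so $\dim_\kappa A_{\le m}=O((m+1)^n)$ by the Hilbert function of an affine algebra. We must bound how much $D^{[\beta]}$ raises the degree.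

**Step 3: an implicit equation for $\Phi(y)$.** Write $\Phi(y)=y+\eta$, where $\eta=(\eta_1,\dots,\eta_r)$ has no constant term in $\epsilon$. Taylor expansion of the polynomials $f=(f_1,\dots,f_r)$ gives a finite sum
$$0=\Phi(f)=f(x+\epsilon,y+\eta)=\sum_{a,b}f_{ab}\,\epsilon^a\eta^b,\qquad f_{00}=0\text{ in }A .$$
The part linear in $\eta$ alone is $(\partial f_i/\partial y_j)\,\eta$. Inverting this matrix over $A$,
$$\eta=\sum_{|a|\ge1\text{ or }|b|\ge2}q_{ab}\,\epsilon^a\eta^b, \tag{9}$$
a finite sum. Choose $c_0\ge1$ such that all entries of all $q_{ab}$ lie in $A_{\le c_0}$.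

For $A=\kappa[x,y]/(xy-1)$ this reads $0=(x+\epsilon)(y+\eta)-1=x\eta+\epsilon y+\epsilon\eta$, so $\eta=-y^2\epsilon-y\,\epsilon\eta$ and $c_0=2$ will do.

**Step 4: the degree bound.** For $|\beta|\ge1$ the coefficient of $\epsilon^\beta$ in each $\eta_i$ lies in $A_{\le c_0(2|\beta|-1)}$. Induct on $|\beta|$. By (9) this coefficient is a sum of products of an entry of $q_{ab}$ with $l=|b|$ coefficients of components of $\eta$, at exponents $\beta_1,\dots,\beta_l$ with $a+\sum_\nu\beta_\nu=\beta$ and all $|\beta_\nu|\ge1$. Each $|\beta_\nu|<|\beta|$: either $|a|\ge1$, or $l\ge2$ and the other exponents are nonzero. By induction the product has degree at most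
$$c_0+c_0\sum_\nu(2|\beta_\nu|-1)=c_0\bigl(1+2|\beta|-2|a|-l\bigr)\le c_0(2|\beta|-1),$$
because $2|a|+l\ge2$.

**Step 5: conclude.** Put $c=2c_0$. For a generator $g\in\{x_i,y_j\}$, $D^{[\beta]}(g)\in A_{\le1+c|\beta|}$ (for $x_i$ it is $x_i$, $1$ or $0$). By the Leibniz rule for products, $D^{[\beta]}A_{\le m}\subseteq A_{\le m+c|\beta|}$. So $M_j=A_{\le cj}$ satisfies
$$x^\alpha D^{[\beta]}M_j\subseteq A_{\le cj+c|\beta|+|\alpha|}\subseteq M_{j+|\alpha|+|\beta|},$$
and $\dim M_j=O((j+1)^n)$. Corollary 6 applies. $\square$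

### 8.5. One nonzerodivisor

*Proof of Theorem C.* **Step 1: finite length coefficients.** If $N$ is an $R$-module of finite length, then $H^i_J(S\otimes_RN)$ has finite length in $\mathcal M$ for every $i$. This follows by induction on the length of $N$, from Lemma 7 ($\kappa$ is the only simple $R$-module) and the exact sequences $H^i_J(S\otimes N')\to H^i_J(S\otimes N)\to H^i_J(S\otimes N'')$ in $\mathcal M$.

Now let $N$ be finitely generated with $\dim N\le1$. We claim that only finitely many $Q\in\operatorname{Ass}_SH^i_J(S\otimes N)$ lie over $P$. The case $N=R$ is the theorem.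

**Step 2: remove $P$-torsion.** Let $N_0=\Gamma_P(N)$, which has finite length. In the exact sequence
$$H^i_J(S\otimes N_0)\to H^i_J(S\otimes N)\to H^i_J(S\otimes N/N_0)$$
the image of the first map is a quotient of a finite length object of $\mathcal M$, so by Lemma 4 it has finitely many associated primes. Every other associated prime of the middle term is one of the right-hand term. So we may replace $N$ by $N/N_0$ and assume $\Gamma_P(N)=0$. If $N=0$ we are done.

**Step 3: cut by a nonzerodivisor.** Since $P\notin\operatorname{Ass}N$, prime avoidance gives $f\in P$ that is a nonzerodivisor on $N$. Then $\dim N/fN\le0$, so $N/fN$ has finite length. The exact sequence in $\mathcal M$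
$$H^{i-1}_J(S\otimes N/fN)\to H^i_J(S\otimes N)\xrightarrow{\ f\ }H^i_J(S\otimes N) \tag{10}$$
shows that $\ker f$ is a quotient of an object that has finite length by Step 1. So $\operatorname{Ass}_S(\ker f)$ is finite by Lemma 4. If $Q\in\operatorname{Ass}_SH^i_J(S\otimes N)$ lies over $P$, then $f\in Q$, so an element with annihilator $Q$ lies in $\ker f$. Hence $Q\in\operatorname{Ass}_S(\ker f)$. $\blacksquare$

It is tempting to continue by induction on $\dim N$, and (10) shows where this argument stops. For $\dim N=2$ the module $N/fN$ has dimension $1$, and the claim gives only that $H^{i-1}_J(S\otimes N/fN)$ has finitely many *associated primes* over $P$, not that it has finite length. But $\ker f$ is a *quotient* of that module, and finiteness of $\operatorname{Ass}$ does not pass to quotients: a free abelian group has at most the associated prime $(0)$, yet $\bigoplus_\ell\mathbb Z/\ell$, summed over all primes $\ell$, is a quotient of one. Theorem A has $\dim R_P=4$, where the conclusion itself fails. The cases $\dim R_P=2$ and $\dim R_P=3$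 are not decided by these arguments.
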